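\title{Bounded-space on-line bin packing attains the bound $h_\infty$ without repacking}

\begin{abstract}
Every on-line bin packing algorithm that keeps a bounded number of bins open has asymptotic performance ratio at least $h_\infty(1)=1+\frac12+\frac16+\frac1{42}+\cdots\approx1.69103$. We show that this bound is attained without repacking: there is an algorithm with twelve open bins that uses at most $h_\infty(1)\,\mathrm{OPT}+15$ bins. A finer analysis gives nine open bins and attains the corresponding bound $h_\infty(r)$ for items of size at most $1/r$, for every $r\ge1$. One open bin does not suffice. The tool is a procedure that packs infinitely many size classes with two open bins at a bounded total loss.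
\end{abstract}

\section{Introduction}\label{sec:intro}

In on-line bin packing, the items of a list $L$ arrive one at a time. Their sizes are real numbers in $(0,\alpha]$, where $0<\alpha\le1$ is a parameter. Each item must be placed into a bin before the next item is seen, it is never moved afterwards, and the total size in a bin may not exceed $1$. An algorithm uses \emph{$k$-bounded space} if at any time at most $k$ bins are \emph{open}, that is, available to receive items; a bin that has been closed is never used again. When all $k$ bins are open, one of them must be closed before a new one is opened. An algorithm is \emph{bounded-space} if it uses $k$-bounded space for some fixed finite $k$. Repacking is not allowed, not even among the open bins.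

Let $A(L)$ be the number of bins used by the algorithm $A$ and $\mathrm{OPT}(L)$ the least number of bins into which $L$ can be packed. The \emph{asymptotic performance ratio} is
\[
R_A^\infty(\alpha)=\limsup_{n\to\infty}\ \sup\Bigl\{\frac{A(L)}{n}:\ \mathrm{OPT}(L)=n,\ \text{all items of $L$ have size}\le\alpha\Bigr\},
\]
and $R_A^\infty=R_A^\infty(1)$. The ratio ignores additive constants: if $A(L)\le h\,\mathrm{OPT}(L)+c$ for all admissible $L$, then $A(L)/n\le h+c/n$, and so $R_A^\infty(\alpha)\le h$.

For a positive integer $r$ put $t_1(r)=r+1$, $t_2(r)=r+2$, $t_{i+1}(r)=t_i(r)(t_i(r)-1)+1$ for $i\ge2$, and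
\[
h_\infty(r)=1+\sum_{i=2}^\infty\frac1{t_i(r)-1}.
\]
For $r=1$ the sequence is $2,3,7,43,\dots$ and $h_\infty(1)=1+\frac12+\frac16+\frac1{42}+\cdots\approx1.69103$.

\begin{theorem}[Lee and Lee; Galambos]\label{thm:lower}
Every bounded-space on-line algorithm $A$ satisfies $R_A^\infty(\alpha)\ge h_\infty(r)$ whenever $\frac1{r+1}<\alpha\le\frac1r$. In particular $R_A^\infty\ge h_\infty(1)$.
\end{theorem}

The bound can be attained with three open bins if repacking among the open bins is allowed, but none of the known bounded-space algorithms without repacking attains it with a finite number of open bins. The question, which we take from the survey \cite{survey}, is the following: \emph{are there a finite $k$ and an on-line algorithm $A$ using $k$-bounded space, without repacking, such that $R_A^\infty=h_\infty(1)$?}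

One might well guess that the answer is no. Each term of the series $h_\infty(1)$ comes from its own range of item sizes (Section~\ref{sec:lower}). An algorithm that reserves an open bin for each range can resolve only finitely many of them, and the bound it gets in this way approaches $h_\infty(1)$ only as $k\to\infty$ (Section~\ref{sec:weights}). Nevertheless the answer is yes.

\begin{theorem}\label{thm:twelve}
There is an on-line algorithm $A$ using $12$-bounded space, without repacking, with $A(L)\le h_\infty(1)\,\mathrm{OPT}(L)+15$ for all lists $L$. Hence $R_A^\infty=h_\infty(1)$.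
\end{theorem}

\begin{theorem}\label{thm:nine}
For every $r\ge1$ there is an on-line algorithm $A$ using $9$-bounded space, without repacking, with $A(L)\le h_\infty(r)\,\mathrm{OPT}(L)+11$ for all lists $L$ with item sizes at most $1/r$. Hence $R_A^\infty(\alpha)=h_\infty(r)$ for all $\frac1{r+1}<\alpha\le\frac1r$.
\end{theorem}

\begin{theorem}\label{thm:one}
Every algorithm $A$ using $1$-bounded space has $R_A^\infty\ge2>h_\infty(1)$. Hence for $\alpha=1$ the least sufficient number $k$ of open bins lies in $\{2,\dots,9\}$.
\end{theorem}

We do not determine the least $k$. Theorem~\ref{thm:twelve} is contained in the case $r=1$ of Theorem~\ref{thm:nine}; we prove it separately because it answers the question with almost no computation, and because its proof shows what has to be sharpened to save three bins.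

Both upper bounds are proved with a weighting function. Every item gets a weight such that a bin of any packing has weight at most $h_\infty(r)$; then the total weight $W(L)$ is at most $h_\infty(r)\,\mathrm{OPT}(L)$, and it remains to design an algorithm with $A(L)\le W(L)+c$. Some bins that our algorithm closes have weight below $1$. The point is that these losses cannot accumulate: they are carried as a bounded debt, which is repaid before it can be incurred again.

Throughout, $r$ is fixed and $t_i=t_i(r)$. For a finite multiset $X$ of items, $s(X)$ is the total size. We identify a bin with its contents and call $s(X)$ its \emph{level} and $1-s(X)$ its \emph{gap}.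

\section{Lower bounds and the origin of $h_\infty(r)$}\label{sec:lower}

The sequence $(t_i)$ is strictly increasing, with $t_i\ge3$ for $i\ge2$ and $t_i\ge7$ for $i\ge3$. The recursion gives
\begin{equation}\label{eq:rec}
t_{i+1}-1=t_i(t_i-1),\qquad \frac1{t_i-1}-\frac1{t_i}=\frac1{t_{i+1}-1}\qquad(i\ge2),
\end{equation}
and since $t_2-1=r+1$, the second identity telescopes to
\begin{equation}\label{eq:tele}
\frac r{r+1}+\sum_{i=2}^{j-1}\frac1{t_i}=1-\frac1{t_j-1}\qquad(j\ge2).
\end{equation}
So the $t_i$ describe a greedy filling of one bin. After $r$ items slightly larger than $\frac1{r+1}$ the gap is slightly below $\frac1{t_2-1}$. An item slightly larger than $\frac1{t_2}$ still fits and leaves a gap slightly below $\frac1{t_3-1}$, and so on. An item slightly larger than $1/t$ is expensive when packed among its equals, because only $t-1$ of them fit into a bin. We include a proof of Theorem~\ref{thm:lower} along these lines, since it dictates the choice of weights.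

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $A$ use $k$-bounded space, and fix $m\ge2$. Choose $\varepsilon>0$ with $\frac1{r+1}+\varepsilon\le\alpha$ and $(r+m-1)\varepsilon\le\frac1{t_{m+1}-1}$. For $n\ge1$ let $L$ consist of $m$ phases: first $rn$ items of size $\frac1{t_1}+\varepsilon$, then, for $i=2,\dots,m$, $n$ items of size $\frac1{t_i}+\varepsilon$. By \eqref{eq:tele} with $j=m+1$, one bin holds $r$ items of the first phase and one item of each later phase, so $\mathrm{OPT}(L)\le n$; and $\mathrm{OPT}(L)\ge n$, because a bin holds at most $r$ items of the first phase. A bin holds at most $t_i-1$ items of phase $i$, so $A$ spreads phase $1$ over at least $n$ bins and phase $i\ge2$ over at least $\frac n{t_i-1}$ bins. At most $k$ of these contain items of earlier phases, since such a bin was open when the phase began. Counting each bin in the phase of its first item, we get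
\[
A(L)\ge n\Bigl(1+\sum_{i=2}^m\frac1{t_i-1}\Bigr)-mk .
\]
Let $n\to\infty$ and then $m\to\infty$.
\end{proof}

With a single open bin the adversary can do better, because it controls which items are neighbors in a bin.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
With one open bin, the items of each bin are consecutive in the list. Let $N$ be even, $\varepsilon=\frac1{2N}$, and let $L$ be the pair $(\frac12,\varepsilon)$ repeated $N$ times. A bin with two items of size $\frac12$ would also contain an item $\varepsilon$ that lies between them, and its level would exceed $1$. So $A(L)\ge N$. On the other hand $\mathrm{OPT}(L)=\frac N2+1$: the halves can be paired and the $N$ items $\varepsilon$ fit into one bin, while the total size $\frac N2+\frac12$ exceeds $\frac N2$. Letting $N\to\infty$ gives $R_A^\infty\ge2$. The statement about $k$ follows from this and from Theorem~\ref{thm:nine} with $r=1$, proved in Section~\ref{sec:nine}.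
\end{proof}

\section{Classes and weights}\label{sec:weights}

Divide $(0,1/r]$ into the \emph{classes}
\[
T_i=\Bigl(\frac1{t_i},\frac1{t_i-1}\Bigr]\ (i\ge1),\qquad
S_i'=\Bigl(\frac1{t_i+1},\frac1{t_i}\Bigr],\quad
S_i''=\Bigl(\frac1{t_{i+1}-1},\frac1{t_i+1}\Bigr]\ (i\ge2),
\]
and put $S_i=S_i'\cup S_i''$. The subscript is the \emph{index} of the class and of its items. The classes are nonempty and partition $(0,1/r]$: we have $T_1=(\frac1{r+1},\frac1r]$ and $T_2=(\frac1{r+2},\frac1{r+1}]$, for $i\ge2$ we have $t_{i+1}-1=t_i(t_i-1)>t_i+1$ because $t_i\ge3$, the class $T_{i+1}$ begins where $S_i''$ ends, and $t_i\to\infty$. For $r=1$ the classes are, from large to small,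
\[
T_1=(\tfrac12,1],\ \ T_2=(\tfrac13,\tfrac12],\ \ S_2'=(\tfrac14,\tfrac13],\ \ S_2''=(\tfrac16,\tfrac14],\ \ T_3=(\tfrac17,\tfrac16],\ \ S_3'=(\tfrac18,\tfrac17],\ \ S_3''=(\tfrac1{42},\tfrac18],\ \dots
\]
The \emph{weight} of an item $x$ is $w(x)=x+e(x)$, where the \emph{excess} $e(x)$ is
\[
e(x)=\frac1{t_i(t_i-1)}\quad(x\in T_i),\qquad e(x)=\frac x{t_i}\quad(x\in S_i).
\]
Write $E(X)=\sum_{x\in X}e(x)$ and $W(X)=s(X)+E(X)$.

The excess on $T_i$ is chosen so that an item slightly larger than $1/t_i$ weighs slightly more than $\frac1{t_i-1}$, which is what it costs in the proof of Theorem~\ref{thm:lower}. On $S_i$ the factor $1+\frac1{t_i}$ is the one that gives weight $1$ to a bin of level $\frac{t_i}{t_i+1}$. Since $\frac1{t_i}<x\le\frac1{t_i-1}$ on $T_i$, the excess per unit of size satisfies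
\begin{equation}\label{eq:ratio}
\frac1{t_i}\le\frac{e(x)}x<\frac1{t_i-1}\quad(x\in T_i),\qquad \frac{e(x)}x=\frac1{t_i}\quad(x\in S_i).
\end{equation}
Also $e(x)\le\frac12$ for every item, since $t_i(t_i-1)\ge2$ and $e(x)\le t_i^{-2}$ on $S_i$.

\begin{lemma}[no bin is heavy]\label{lem:heavy}
If all items of $X$ have size at most $1/r$ and $s(X)\le1$, then $W(X)\le h_\infty(r)$. Consequently $W(L)\le h_\infty(r)\,\mathrm{OPT}(L)$ for every list $L$ of such items.
\end{lemma}

\begin{proof}
It suffices to show $E(X)\le h_\infty(r)-1$; the second claim follows by summing over the bins of an optimal packing. We compare $X$ with the greedy bin of Section~\ref{sec:lower} and look at the first class $T_j$ where $X$ falls short of it. Let $n$ be the number of $T_1$-items in $X$. Each exceeds $\frac1{r+1}$, so $n\le r$.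

\emph{Case $n<r$.} The other items have total size at most $1-\frac n{r+1}$ and index at least $2$, so $e(x)/x\le\frac1{t_2-1}=\frac1{r+1}$ for them by \eqref{eq:ratio}. Thus
\[
E(X)\le\frac n{r(r+1)}+\frac1{r+1}\Bigl(1-\frac n{r+1}\Bigr)=\frac1{r+1}\Bigl(1+\frac n{r(r+1)}\Bigr)\le\frac1{r+1}\Bigl(1+\frac{r-1}{r(r+1)}\Bigr).
\]
Since $(r-1)(r+2)=r^2+r-2\le r(r+1)$, the right side is at most $\frac1{r+1}+\frac1{(r+1)(r+2)}=\frac1{t_2-1}+\frac1{t_3-1}$, which is less than $h_\infty(r)-1$.

\emph{Case $n=r$.} Let $j\ge2$ be minimal such that $X$ has no $T_j$-item. Remove from $X$ the $r$ items of $T_1$ and one item of each of $T_2,\dots,T_{j-1}$. By \eqref{eq:rec} the removed items have total excess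
\[
\frac r{r(r+1)}+\sum_{i=2}^{j-1}\frac1{t_{i+1}-1}=\sum_{i=2}^{j}\frac1{t_i-1},
\]
and by \eqref{eq:tele} their total size exceeds $1-\frac1{t_j-1}$. So the remainder $R$ has $s(R)<\frac1{t_j-1}$. An item $x$ of $R$ is smaller than $\frac1{t_j-1}$ and not in $T_j$, so it lies in $S_j$ or has index $i>j$. In the first case $e(x)/x=\frac1{t_j}$. In the second, \eqref{eq:ratio} gives $e(x)/x<\frac1{t_i-1}\le\frac1{t_{j+1}-1}=\frac1{t_j(t_j-1)}\le\frac1{t_j}$. Hence $E(R)\le\frac1{t_j(t_j-1)}=\frac1{t_{j+1}-1}$, and $E(X)\le\sum_{i=2}^{j+1}\frac1{t_i-1}<h_\infty(r)-1$.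
\end{proof}

The next lemma says that a bin holding a single class, with no room for some item of that class, pays for itself.

\begin{lemma}[pure bins]\label{lem:pure}
Let $G$ be a class and $u=\max G$. If all items of $X$ lie in $G$ and $s(X)>1-u$, then $W(X)\ge1$.
\end{lemma}

\begin{proof}
Let $G$ have index $i$, put $t=t_i$, and let $n$ be the number of items of $X$.
If $G=T_i$, then $\frac n{t-1}\ge s(X)>\frac{t-2}{t-1}$, so $n\ge t-1$, and each item has weight more than $\frac1t+\frac1{t(t-1)}=\frac1{t-1}$.
If $G=S_i'$, then $\frac nt\ge s(X)>\frac{t-1}t$, so $n\ge t$; each item exceeds $\frac1{t+1}$, so $s(X)>\frac t{t+1}$.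
If $G=S_i''$, then $s(X)>1-\frac1{t+1}=\frac t{t+1}$ directly. In the last two cases $W(X)=\frac{t+1}t\,s(X)>1$.
\end{proof}

The lemma is the reason for cutting $S_i$ in two; it fails for $S_i$ itself. For $r=1$, the bin $X=\{\frac13,\frac16+\varepsilon,\frac16+\varepsilon\}$ of $S_2$-items has no room for an item $\frac13\in S_2$, and $W(X)=\frac43(\frac23+2\varepsilon)<1$ for small $\varepsilon$.

\emph{Next Fit} is the rule with one open bin: put the item into the bin if it fits, and otherwise close the bin and open a new one with the item. If a class has a \emph{private} bin run by Next Fit, then by Lemma~\ref{lem:pure} every closed bin has weight at least $1$, so a list $L'$ of items of this class occupies at most $W(L')+1$ bins. But there are infinitely many classes. The obvious remedy is to fix $m\ge 3$, give private bins to the classes of index below $m$, and let all items of size at most $1/q$, where $q=t_m-1$, share one more Next Fit bin. A closed shared bin has weight at least its level, which exceeds $1-\frac1q$. So this algorithm, with fewer than $3m$ open bins, satisfies $A(L)\le\frac q{q-1}W(L)+3m$,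 and its ratio is at most $\frac q{q-1}h_\infty(r)$. To remove the factor $\frac q{q-1}$, infinitely many classes must share finitely many bins at a loss that is bounded in total, not per bin.

\section{Two open bins for infinitely many classes}\label{sec:two}

\subsection*{The procedure}

We first see what goes wrong when two classes share one bin.

\begin{example}\label{ex:nf}
Let $r=1$, and let $T_1=(\frac12,1]$ and $T_3=(\frac17,\frac16]$ share a Next Fit bin. On the pair $(\frac16,1)$ repeated $N$ times, with $6\mid N$, every item gets its own bin. So $2N$ bins are used, while $\mathrm{OPT}=\frac76N$, and $\frac{12}7>1.7>h_\infty(1)$. The bins $\{\frac16\}$ have weight only $\frac16+\frac1{42}=\frac4{21}$.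
\end{example}

The fault is that a bin of small items is closed because a large item does not fit. Such a bin should stay open until a small item has failed to fit. This takes a second bin.

A \emph{family} is a collection of classes $(G_i)_{i\in I}$, where $I$ is a set of positive integers and $G_i$ has index $i$. Put $u_i=\max G_i$. A larger index means smaller items. The procedure \textsc{Two} packs items of one family with two open bins $F$ and $M$, both initially empty. When an item $z\in G_l$ arrives:
\begin{description}
\item[Step 1.] If $z$ fits into $F$, put it into $F$.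
\item[Step 2.] Otherwise, if $z$ fits into $M$, put it into $M$.
\item[Step 3a.] Otherwise, if all items of $M$ have index at most $l$, close $M$ and open a new bin $M=\{z\}$.
\item[Step 3b.] Otherwise, close $F$, give the bin $M$ the name $F$, and open a new bin $M=\{z\}$.
\end{description}
Renaming moves no item, and at most two bins are open at any time. In Step 3 both bins are nonempty, since $z$ would fit into an empty bin.

On the list of Example~\ref{ex:nf}, the first six items $\frac16$ fill $F$, while each item $1$ goes into $M$, by Step 3a from the second one on. The seventh item $\frac16$ fits nowhere; Step 3a closes $M=\{1\}$ and opens $M=\{\frac16\}$. The seventh item $1$ fits nowhere either, but now Step 3b closes the full bin $F$ and keeps $\{\frac16\}$ open as the new $F$. This is the state after the first pair, and every closed bin is full.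

\subsection*{The balance}

We want to compare the number of closed bins with their weight. For a bin closed in Step 3b this is awkward: its gap is controlled by the items that were refused and went into $M$, not by its own contents. We therefore book the excess of a bin in advance, at the moment it turns from $M$ into $F$. Then the gap of the old $F$ is paid from the excess of $M$, and the effect of each step is bounded in terms of $M$ and $z$ alone.

Let $\mathcal Z$ be the set of closed bins and $N$ their number, and let $E^*$ be the excess that the present bin $F$ had at the moment it became $F$ (zero for the initial $F$). The \emph{balance} is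
\[
\Delta=\sum_{B\in\mathcal Z}W(B)+E^*-N .
\]

\begin{lemma}\label{lem:balance}
Run \textsc{Two} on a list $L'$ of items of the family. Initially $\Delta=0$, and Steps 1 and 2 do not change $\Delta$. With $M$ denoting the contents just before the step, Step 3a changes $\Delta$ by $W(M)-1$, and Step 3b changes $\Delta$ by at least $E(M)-u_c$, where $c$ is the largest index in $M$. At the end at most $W(L')-\Delta+2$ bins have been used.
\end{lemma}

\begin{proof}
The claims about Steps 1, 2 and 3a follow from the definition, since these steps do not change $E^*$.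

We show that at all times the gap of $F$ is less than $v$ for every $v\in M$. When $v$ enters $M$, it does not fit into the bin that is called $F$ right after the step: in Steps 2 and 3a it did not fit into $F$, which is unchanged, and in Step 3b it did not fit into the old $M$, which is the new $F$. As long as $M$ remains the same bin, so does $F$, and the gap of $F$ can only shrink.

In Step 3b let $g$ be the gap of $F$. Applying the above to an item of index $c$ in $M$ gives $g<u_c$. The step adds $W(F)-1=E(F)-g$ to the balance and replaces $E^*$ by $E(M)$. Since $E(F)\ge E^*$, the change $E(F)-g-E^*+E(M)$ is at least $E(M)-u_c$.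

Finally, $E^*\le W(F)$ gives $N\le\sum_{B\in\mathcal Z}W(B)+W(F)-\Delta\le W(L')-\Delta$, and at most two bins are open.
\end{proof}

It remains to keep $\Delta$ bounded below. The mechanism is visible with two classes.

\begin{example}\label{ex:twoclass}
Let $r=1$ and take the family $\{T_1,T_3\}$; call the items large and small. A large item has excess $\frac12$, and $u_3=\frac16$. There are four ways to close a bin.
\begin{itemize}
\item Step 3a, and $M$ lies in the class of $z$. The change is at least $0$ by Lemma~\ref{lem:pure}.
\item Step 3a, $z$ small, and $M$ contains a large item. The gap of $M$ is below $\frac16$, so the change is at least $\frac12-\frac16=\frac13$.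
\item Step 3b ($z$ large), and $M$ contains a large item. The change is at least $\frac12-\frac16=\frac13$.
\item Step 3b, and $M$ contains only small items. The change is at least $-\frac16$.
\end{itemize}
Only the last case loses. After it, $M$ begins with a large item. Before it can happen again, a new $M$ must be opened by a small item, and the first time this happens the closed $M$ began with a large item: this is the second case, which gains $\frac13$. So $\Delta\ge-\frac16$ throughout, and at most $W(L')+\frac{13}6$ bins are used.
\end{example}

In the example the loss is a debt that sits on the first item of $M$. A large item can carry the debt $\frac16$ and a small one none. When a pure bin is closed, its excess is spent on bringing its weight to $1$, and the debt passes to the next item of the same class. When the large item shares its bin with small ones, the gap is small, the excess is free, and the debt is repaid. In general, the class $G_i$ may carry a debt $D_i$, and the next lemma states what these numbers must satisfy. Call a finite multiset $X$ of items of the family \emph{blocked at} $l\in I$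 if $1-u_l<s(X)\le1$. In Step 3 the bin $M$ is blocked at $l$, because $s(M)>1-z\ge1-u_l$.

\begin{lemma}\label{lem:two}
Suppose there are numbers $D_i\in[0,\frac12]$, $i\in I$, such that for every $l\in I$ and every $X$ blocked at $l$ the following hold.
\begin{description}
\item[(Ha)] If all indices in $X$ are at most $l$ and an index $f<l$ occurs in $X$, then $W(X)-1\ge D_f$.
\item[(Hb)] If the largest index $c$ in $X$ exceeds $l$, then $E(X)-u_c\ge D_f-D_l$ for every index $f$ that occurs in $X$.
\end{description}
Then \textsc{Two} packs every list $L'$ of items of the family into at most $W(L')+\frac52$ bins.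
\end{lemma}

\begin{proof}
Let $D(M)=D_f$ if the first item of $M$ has index $f$, and $D(M)=0$ if $M$ is empty. We show that $\Delta\ge-D(M)$ at all times; then $\Delta\ge-\frac12$, and Lemma~\ref{lem:balance} gives the bound. The invariant holds initially. Steps 1 and 2 do not change $\Delta$, and they change $D(M)$ only from $0$ to some $D_f\ge0$. In Step 3, let $z\in G_l$, and let $f$ be the index of the first item of the old $M$. Then $\Delta\ge-D_f$ before the step, and we need $\Delta\ge-D_l$ after it, that is, it suffices that the change be at least $D_f-D_l$.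

In Step 3a the change is $W(M)-1$, and $f\le l$. If all items of $M$ have index $l$, then $f=l$ and the change is at least $0$ by Lemma~\ref{lem:pure}. If $f<l$, then (Ha) bounds the change below by $D_f\ge D_f-D_l$. If $f=l$ but an index $f'<l$ occurs in $M$, then (Ha) bounds it below by $D_{f'}\ge0$. In Step 3b the change is at least $E(M)-u_c\ge D_f-D_l$ by Lemma~\ref{lem:balance} and (Hb).
\end{proof}

The upper bound $\frac12$ on the $D_i$ enters only the additive constant. The two hypotheses pull in opposite directions: (Ha) asks that $D_f$ be small enough to be repaid, while (Hb) asks that $D_l$ exceed the debts of the smaller classes by enough to absorb a new loss. They can be reconciled because the $t_i$ grow so fast.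

\section{Twelve bins for $r=1$}\label{sec:twelve}

Let $r=1$, so that $(t_i)=2,3,7,43,\dots$. For a class $G_i$ let $m_i=\inf_{G_i}e$, and put $\bar u_i=\frac1{t_i-1}$, so that $u_i\le\bar u_i$ for all three kinds of classes. As in Example~\ref{ex:twoclass} we use only the crudest estimates: a bin with an item of index $f$ has excess at least $m_f$, and the gaps to be paid are at most the sizes of smaller classes. For consecutive indices this leaves no room, since for $G_f=T_f$ one has $m_f=\frac1{t_f(t_f-1)}=\bar u_{f+1}$. Skipping every other index provides the room. We use the six families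
\[
\{T_i\}_{i\text{ odd}},\ \ \{T_i\}_{i\text{ even}},\ \ \{S_i'\}_{i\ge2\text{ even}},\ \ \{S_i'\}_{i\ge3\text{ odd}},\ \ \{S_i''\}_{i\ge2\text{ even}},\ \ \{S_i''\}_{i\ge3\text{ odd}},
\]
each run by \textsc{Two} in its own two bins. With these estimates a Step 3b that brings an item of index $l$ loses at most $\bar u_{l+2}$, on top of a debt carried by a larger index. This suggests
\[
D_i=\sum_{s\ge1}\bar u_{i+2s},\qquad\text{so that}\qquad D_i=\bar u_{i+2}+D_{i+2}.
\]

\begin{lemma}\label{lem:room}
In each of the six families, $D_i+\bar u_{i+2}\le m_i$ for all $i\in I$. In particular $0\le D_i\le\frac12$.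
\end{lemma}

\begin{proof}
Applying \eqref{eq:rec} twice, $\bar u_{l+2}/\bar u_l=\frac1{t_lt_{l+1}}\le\frac1{21}$ for $l\ge2$. Summing the geometric series, $D_i\le\frac{21}{20}\bar u_{i+2}$, so $D_i+\bar u_{i+2}\le\frac{41}{20}\bar u_{i+2}$.

For $i=1$ the class is $T_1$, with $m_1=\frac12$ and $\bar u_3=\frac16$, and $\frac{41}{120}<\frac12$. For $i\ge2$ we have $m_i\ge\frac1{t_i(t_{i+1}-1)}$ for all three kinds: on $T_i$ the excess is $\frac1{t_{i+1}-1}$, and on $S_i$ it is $x/t_i$ with $x>\frac1{t_{i+1}-1}$. Moreover $t_{i+1}-\frac73t_i=t_i^2-\frac{10}3t_i+1=(t_i-3)(t_i-\frac13)\ge0$. Hence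
\[
\bar u_{i+2}=\frac1{t_{i+1}(t_{i+1}-1)}\le\frac{t_i}{t_{i+1}}\,m_i\le\frac37m_i,
\]
and $\frac{41}{20}\cdot\frac37=\frac{123}{140}<1$. The last claim holds because $m_i\le\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twelve}]
We verify the hypotheses of Lemma~\ref{lem:two}. Let $X$ be blocked at $l$, and recall that two distinct indices of a family differ by at least $2$.

(Ha) Here $l\ge f+2$, so the gap of $X$ is less than $u_l\le\bar u_{f+2}$. Since $W(X)-1$ is the excess minus the gap, $W(X)-1\ge m_f-\bar u_{f+2}\ge D_f$ by Lemma~\ref{lem:room}.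

(Hb) Here $c\ge l+2$. If $f\le l$, then $c\ge f+2$, so $E(X)-u_c\ge m_f-\bar u_{f+2}\ge D_f\ge D_f-D_l$. If $f>l$, then $f\ge l+2$ and $D_f\le D_{l+2}$, so $E(X)-u_c\ge-\bar u_{l+2}=D_{l+2}-D_l\ge D_f-D_l$.

The six families partition $(0,1]$ and use twelve open bins. By Lemmas~\ref{lem:two} and~\ref{lem:heavy}, $A(L)\le W(L)+6\cdot\frac52\le h_\infty(1)\,\mathrm{OPT}(L)+15$. Hence $R_A^\infty\le h_\infty(1)$, and Theorem~\ref{thm:lower} gives equality.
\end{proof}

\section{Nine bins for every $r$}\label{sec:nine}

Now let $r\ge1$ be arbitrary. The algorithm gives a private Next Fit bin to each of the classes $T_1$, $T_2$, $S_2'$ and runs \textsc{Two} on each of the three families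
\[
\mathcal T=\{T_i\}_{i\ge3},\qquad \mathcal S'=\{S_i'\}_{i\ge3},\qquad \mathcal S''=\{S_i''\}_{i\ge2}.
\]
It uses $3+3\cdot2=9$ open bins. Consecutive indices now share a family, so the estimates of Section~\ref{sec:twelve} must be improved. What they ignored is that a blocked bin is nearly full. By \eqref{eq:ratio}, if all indices in $X$ are at most $c$, then
\begin{equation}\label{eq:base}
E(X)\ge\frac{s(X)}{t_c},
\end{equation}
and for a nearly full bin this almost cancels a gap of size $u_c\approx1/t_c$.

\subsection*{Reduction to two inequalities}

In each of the three families define, for indices $f$, $l$ and $c>l$ in $I$,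
\[
\sigma_f=\inf_{y\in G_f}\Bigl(e(y)-\frac y{t_{f+1}}\Bigr),\qquad
\delta_l=1-(1-u_l)\Bigl(1+\frac1{t_l}\Bigr),\qquad
\lambda_{l,c}=u_c-\frac{1-u_l}{t_c}.
\]
Here $\lambda_{l,c}$ bounds the loss in Step 3b when \eqref{eq:base} is used, $\delta_l$ bounds the weight that is missing in Step 3a, and $\sigma_f$ is the excess that an item of index $f$ has to spare among smaller items. Indeed, if all indices in $X$ are at most $c$ and $y\in X$ has index $f<c$, then $e(y)\ge y/t_{f+1}+\sigma_f\ge y/t_c+\sigma_f$, and applying \eqref{eq:base} to the other items gives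
\begin{equation}\label{eq:spare}
E(X)\ge\frac{s(X)}{t_c}+\sigma_f .
\end{equation}
Inserting $u_l=\frac1{t_l-1},\frac1{t_l},\frac1{t_l+1}$ into $\delta_l=\frac{u_l(t_l+1)-1}{t_l}$, we find
\begin{equation}\label{eq:delta}
\delta_l=\frac2{t_l(t_l-1)}\ \text{ for }\mathcal T,\qquad \delta_l=\frac1{t_l^2}\ \text{ for }\mathcal S',\qquad \delta_l=0\ \text{ for }\mathcal S''.
\end{equation}
So $\delta_l$ is nonnegative and nonincreasing in $l$.

\begin{lemma}\label{lem:reduce}
In each of the three families, suppose that numbers $D_i\ge0$ satisfy
\[
\text{\textup{(i)}}\quad D_f\le\sigma_f-\delta_{f+1}\ \ (f\in I),\qquad\qquad \text{\textup{(ii)}}\quad D_l\ge D_c+\lambda_{l,c}\ \ (l,c\in I,\ c>l).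
\]
Then the hypotheses of Lemma~\ref{lem:two} hold.
\end{lemma}

\begin{proof}
By (i), $D_f\le\sigma_f\le\sup_{G_f}e\le\frac12$. Let $X$ be blocked at $l$, so $s(X)>1-u_l$.

(Ha) By \eqref{eq:spare} with $c=l$,
\[
W(X)\ge s(X)\Bigl(1+\frac1{t_l}\Bigr)+\sigma_f\ge1-\delta_l+\sigma_f\ge1-\delta_{f+1}+\sigma_f\ge1+D_f .
\]

(Hb) If $f=c$, then \eqref{eq:base} and (ii) give $E(X)-u_c\ge-\lambda_{l,c}\ge D_c-D_l$. If $f<c$, then \eqref{eq:spare} gives $E(X)-u_c\ge\sigma_f-\lambda_{l,c}$, and this is at least $D_f-D_l$ because $\sigma_f\ge D_f$ and $D_l\ge D_c+\lambda_{l,c}\ge\lambda_{l,c}$.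
\end{proof}

Put $\lambda_l=\lambda_{l,l+1}$. We show below that in each family $\lambda_l\ge0$ and $\lambda_{l,c}\le\lambda_l$ for all $c>l$. Then
\[
D_l=\sum_{s\ge l}\lambda_s
\]
satisfies (ii), since $D_l=\lambda_l+D_{l+1}\ge\lambda_{l,c}+D_c$, and only (i) is left. The sums are controlled by $a_s=\frac1{t_st_{s+1}}$. For $s\ge2$, \eqref{eq:rec} gives
\[
\frac{a_{s+1}}{a_s}=\frac{t_s}{t_{s+2}}<\frac{t_s}{t_{s+1}(t_{s+1}-1)}=\frac1{t_{s+1}(t_s-1)}\le\frac1{14},
\]
and therefore
\begin{equation}\label{eq:tail}
\sum_{s\ge l}a_s\le2a_l\qquad(l\ge2).
\end{equation}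
For a fixed index $f$ write $t=t_f$ and $\tau=t_{f+1}=t^2-t+1$. Then $\tau-1=t(t-1)$, $\tau-t=(t-1)^2$ and $\frac1t-\frac1\tau=\frac{(t-1)^2}{t\tau}$. We have $t\ge7$ in $\mathcal T$ and $\mathcal S'$, and $t\ge3$ in $\mathcal S''$.

\subsection*{The family $\mathcal T$}

Here $u_i=\frac1{t_i-1}$, and
\[
\lambda_{l,c}=\frac1{t_c-1}-\frac1{t_c}+\frac1{t_c(t_l-1)}=\frac1{t_c}\Bigl(\frac1{t_c-1}+\frac1{t_l-1}\Bigr)
\]
is positive and decreasing in $c$. With $c=f+1$,
\[
\lambda_f=\frac1\tau\Bigl(\frac1{t(t-1)}+\frac1{t-1}\Bigr)=\frac{t+1}{t(t-1)\tau}=\frac{t+1}{t-1}\,a_f .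
\]
The factor $\frac{t_s+1}{t_s-1}$ decreases in $s$, so \eqref{eq:tail} gives $D_f\le\frac{t+1}{t-1}\cdot2a_f=2\lambda_f$. The excess is constant on $T_f$, so the infimum $\sigma_f$ is taken at $y=\frac1{t-1}$:
\[
\sigma_f=\frac1{t-1}\Bigl(\frac1t-\frac1\tau\Bigr)=\frac{(t-1)^2}{t(t-1)\tau}.
\]
By \eqref{eq:delta}, $\delta_{f+1}=\frac2{\tau(\tau-1)}=\frac2{t(t-1)\tau}$. After multiplication by $t(t-1)\tau$, condition (i) follows from $2(t+1)\le(t-1)^2-2$, that is, $t(t-4)\ge3$, which holds for $t\ge7$.

\subsection*{The family $\mathcal S'$}

Here $u_i=\frac1{t_i}$, and $\lambda_{l,c}=\frac1{t_c}-\frac1{t_c}(1-\frac1{t_l})=\frac1{t_lt_c}$ is positive and decreasing in $c$. So $\lambda_s=a_s$, and $D_f\le\frac2{t\tau}$ by \eqref{eq:tail}. On $S_f'$ we have $e(y)-y/\tau=y(\frac1t-\frac1\tau)$ and $\inf S_f'=\frac1{t+1}$, so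
\[
\sigma_f=\frac1{t\tau}\cdot\frac{(t-1)^2}{t+1},\qquad \delta_{f+1}=\frac1{\tau^2}=\frac1{t\tau}\cdot\frac t\tau .
\]
Condition (i) follows from $2\le\frac{(t-1)^2}{t+1}-\frac t\tau$. This holds for $t\ge7$, since $\frac{(t-1)^2}{t+1}=t-3+\frac4{t+1}>4$ and $\frac t\tau<1$.

\subsection*{The family $\mathcal S''$}

In the first two families $\sigma_f$ is of order $t^{-2}$ and $\lambda_f$ of order $t^{-3}$. In $\mathcal S''$ the items of index $f$ can be as small as about $t^{-2}$, both quantities are of order $t^{-3}$, and the margin between them is only a fraction $1/t$; the bound $D_f\le2\lambda_f$ is too weak. What helps is that $\delta_l=0$, so (i) reads $D_f\le\sigma_f$.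

With $u_i=\frac1{t_i+1}$,
\[
\lambda_{l,c}=\frac1{t_c+1}-\frac{t_l}{(t_l+1)t_c}=\frac1{t_l+1}\cdot\frac{t_c-t_l}{t_c(t_c+1)}>0 .
\]
To see that this decreases in $c$, take $l=f$ and $\varphi(x)=\frac{x-t}{x(x+1)}$. The derivative $\varphi'(x)$ has the sign of $x^2+x-(x-t)(2x+1)=-(x^2-2tx-t)$. The polynomial $x^2-2tx-t$ increases for $x\ge t$, and at $x=\tau$ it equals $\tau(\tau-2t)-t\ge\tau-t>0$, because $\tau-2t=t^2-3t+1\ge1$ for $t\ge3$. So $\varphi$ decreases on $[\tau,\infty)$, which contains all $t_c$ with $c>f$.

Since $\inf S_f''=\frac1{\tau-1}$, we have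
\[
\lambda_f=\frac{(t-1)^2}{(t+1)\tau(\tau+1)},\qquad
\sigma_f=\frac1{\tau-1}\Bigl(\frac1t-\frac1\tau\Bigr)=\frac{t-1}{t^2\tau}.
\]
Using $(t+1)(\tau+1)=(t+1)(t^2-t+2)=t^3+t+2$,
\[
\frac{\lambda_f}{\sigma_f}=\frac{t^2(t-1)}{t^3+t+2}<\frac{t^2(t-1)}{t^3}=1-\frac1t .
\]
It remains to fit the tail $D_{f+1}$ into the margin $\sigma_f/t$. The last two displays give $\lambda_s<\sigma_s<a_s$ for all $s\ge2$. By \eqref{eq:tail} and $t_{f+2}>\tau(\tau-1)=\tau\,t(t-1)$,
\[
D_{f+1}\le\frac2{\tau\,t_{f+2}}\le\frac2{\tau^2\,t(t-1)}\le\frac{t-1}{t^3\tau}=\frac{\sigma_f}t .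
\]
The third inequality is equivalent to $2t^2\le\tau(t-1)^2$, and it holds because $\tau\ge7$ and $\frac{(t-1)^2}{t^2}\ge\frac49$. Hence $D_f=\lambda_f+D_{f+1}\le\sigma_f$.

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
Each of the three private classes occupies at most its weight plus one bins, as noted after Lemma~\ref{lem:pure}. Conditions (i) and (ii) hold in $\mathcal T$, $\mathcal S'$ and $\mathcal S''$, so by Lemmas~\ref{lem:reduce} and~\ref{lem:two} each family occupies at most its weight plus $\frac52$ bins. With Lemma~\ref{lem:heavy},
\[
A(L)\le W(L)+3+3\cdot\tfrac52<h_\infty(r)\,\mathrm{OPT}(L)+11 .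
\]
Hence $R_A^\infty(\alpha)\le h_\infty(r)$ for $\alpha\le\frac1r$, and Theorem~\ref{thm:lower} gives equality for $\frac1{r+1}<\alpha\le\frac1r$.
\end{proof}

\begin{remark}\label{rem:private}
The three private bins are needed for conditions (i) and (ii). If $T_1$ and $T_2$ were put into $\mathcal T$, we would have $\sigma_1=\frac1{r(r+1)}-\frac1{r(r+2)}=\frac1{r(r+1)(r+2)}$ and $\delta_2=\frac2{(r+1)(r+2)}>\sigma_1$, so (i) would fail for every $D_1\ge0$. For $r=1$ and $f=2$, where $t=3$ and $\tau=7$, condition (ii) forces $D_2\ge\lambda_2$; but $T_2$ has $\lambda_2=\frac4{42}>\frac4{42}-\frac2{42}=\sigma_2-\delta_3$, and $S_2'$ has $\lambda_2=\frac1{21}>\frac1{21}-\frac1{49}=\sigma_2-\delta_3$. This shows only that the sufficient conditions of Lemma~\ref{lem:reduce} fail, not that these bins are indispensable.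
\end{remark}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Bin Packing Approximation Algorithms: Survey and Classification},
doi:10.1007/978-1-4419-7997-1\_35,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-1-4419-7997-1\_35.pdf\allowbreak ?pdf=inline+link}.

\end{thebibliography}
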